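\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Sums of ultrafilters that fall into the smallest ideal of $\beta\mathbb N$}


\begin{abstract}
Let $K$ be the smallest ideal of the semigroup $(\beta\mathbb N,+)$. We show that there are nonprincipal ultrafilters $p,q$, both outside the closure $\overline K$, with $q+p\in K$. One can even take $p$ and $q$ to be idempotents with arbitrarily sparse members, and there is $x\notin\overline K$ with $x+x\in K$. In the other direction, if only finitely many $c\in\beta\mathbb N\setminus\mathbb N$ satisfy $c+p=p$, then $q+p\in K$ forces $q\in K$.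
\end{abstract}

\section{The question}

Let $\mathbb N$ be the set of positive integers with the discrete topology, and view its Stone--\v{C}ech compactification $\beta\mathbb N$ as the set of ultrafilters on $\mathbb N$; an integer $n$ is identified with the principal ultrafilter at $n$. Addition extends from $\mathbb N$ to $\beta\mathbb N$ by
\[
A\in q+p\iff\{x\in\mathbb N:-x+A\in p\}\in q,\qquad -x+A=\{y\in\mathbb N:x+y\in A\}.
\]
In words: for $q$-most $x$ it is true that for $p$-most $y$ the sum $x+y$ lies in $A$. This makes $\beta\mathbb N$ a compact right topological semigroup: every map $\rho_p\colon q\mapsto q+p$ is continuous. For $n\in\mathbb N$ the map $q\mapsto n+q$ is continuous too. The semigroup is not commutative, although $n+q=q+n$ for $n\in\mathbb N$.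

Write $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. Let $K=K(\beta\mathbb N)$ be the smallest two-sided ideal of $\beta\mathbb N$, which exists and is the union of all minimal left ideals, and let $\overline K$ be its closure. The elements of $\overline K$ have only large members: as Lemma~\ref{sparse} will show, each of these members has positive upper Banach density.

Since $K$ is an ideal, a sum with one term in $K$ is in $K$. We ask about the converse.
\begin{itemize}
\item[(a)] Are there $q,p\in\mathbb N^*\setminus K$ with $q+p\in K$?
\item[(b)] Are there $q,p\in\mathbb N^*\setminus\overline K$ with $q+p\in\overline K$?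
\end{itemize}
Both questions come from the book of Hindman and Strauss \cite{HS}.

Several facts point toward the answer ``no''. If one of the summands is an integer $n$, then $n+p\in K$ does imply $p\in K$ (Lemma~\ref{translate}). Next, call $p$ \emph{right cancelable} if $\rho_p$ is injective on $\beta\mathbb N$. The following are known. If $p$ is right cancelable and $q+p\in K$, then $q\in K$. If $p\notin\overline K$ is right cancelable and $q+p\in\overline K$, then $q\in\overline K$. Finally, for idempotents write $x\le_R y$ if $y+x=x$; if $p$ is a $\le_R$-maximal idempotent of $\mathbb N^*$, in the sense that $y+p=p$ implies $p+y=y$ for every idempotent $y\in\mathbb N^*$, then again $q+p\in K$ implies $q\in K$. (None of these three facts is used below; the first is proved again.) Nevertheless the answer to both questions is yes, and one pair settles both.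

\begin{theorem}\label{main}
There are $p,q\in\mathbb N^*\setminus\overline K$ with $q+p\in K$.
\end{theorem}

The construction can be made as thin as one likes, and $p$ and $q$ can be made idempotent. Here and below, an \emph{interval} is a finite nonempty set of consecutive integers, and $\overline W=\{r\in\beta\mathbb N:W\in r\}$ for $W\subseteq\mathbb N$.

\begin{theorem}\label{strong}
Let $g\colon\mathbb N\to[0,\infty)$ be nondecreasing and unbounded. There are a set $W\subseteq\mathbb N$ with
\[
|W\cap I|\le\max\bigl(8,g(|I|)\bigr)\quad\text{for every interval }I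
\]
and idempotents $p,q\in\beta\mathbb N$ such that, with $x=p+q$,
\[
W\in p,\quad W\in q,\quad W\in x,\qquad \overline W\cap\overline K=\emptyset,\qquad q+p\in K,\qquad x+x\in K.
\]
\end{theorem}

So $p,q,x\notin\overline K$. In particular $q+p\in K$ while $p+q\notin\overline K$, and neither $K$ nor $\overline K$ is semiprime: for neither $I=K$ nor $I=\overline K$ does $x+x\in I$ imply $x\in I$. The function $g$ has to be unbounded, because a set that meets all intervals in a bounded number of points is finite.

Say that $p$ \emph{absorbs} $c$ if $c+p=p$. What makes these examples possible is that $p$ absorbs many ultrafilters. For $p\in\beta\mathbb N$ put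
\[
C_p=\{c\in\mathbb N^*:c+p=p\}.
\]

\begin{theorem}\label{positive}
Let $p\in\beta\mathbb N$. If $C_p$ is finite and $q\in\beta\mathbb N\setminus K$, then $q+p\notin K$.
\end{theorem}

If $p$ is right cancelable, then $C_p=\emptyset$: from $c+p=p$ we would get $(1+c)+p=1+p$, hence $1+c=1$, which is impossible for $c\in\mathbb N^*$. So Theorem~\ref{positive} contains the first known fact above, and it shows that in Theorems~\ref{main} and~\ref{strong} the set $C_p$ is necessarily infinite.

\paragraph{The idea.} If $c+p=p$, then $(n+c)+p=n+p$, so $\rho_p$ cannot tell $n+c$ from $n$. Suppose that a set $A\subseteq\mathbb N$ belongs, for each $n$, to some $n+c_n$ with $c_n\in C_p$. Then $\rho_p[\overline A]$ contains $n+p$ for every $n$, and by compactness it contains all of $\beta\mathbb N+p$, so it meets $K$. If $A$ is too thin to belong to an element of $\overline K$, any $q\in\overline A$ with $q+p\in K$ is outside $\overline K$. With a single $c$ in place of the $c_n$ the set $A$ is never thin. With infinitely many different $c_n$ it can be, and Section~\ref{secA} shows how the passage from one $c$ to two already halves the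 density.

\section{Preliminaries}

\subsection{Compact right topological semigroups}

We use the following textbook facts \cite[Ch.~1--3]{HS} about a compact right topological semigroup $T$ (Hausdorff, written additively). A \emph{left ideal} is a nonempty $L\subseteq T$ with $T+L\subseteq L$; right ideals are defined dually.
\begin{itemize}
\item[(i)] $T$ contains an idempotent. This applies in particular to nonempty closed subsemigroups of $\beta\mathbb N$.
\item[(ii)] Every left ideal contains a minimal left ideal. Minimal left ideals are closed and pairwise disjoint, and if $L$ is one and $x\in L$, then $L=T+x$. The smallest ideal $K(T)$ exists; it is the union of all minimal left ideals and also the union of all minimal right ideals.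
\item[(iii)] If $L$ is a minimal left ideal and $x\in T$, then $L+x$ is a minimal left ideal.
\item[(iv)] If $R$ is a minimal right ideal and $L$ a minimal left ideal, then $R\cap L$ is a group. In particular it contains an idempotent, its identity.
\item[(v)] If $e$ is an idempotent in a minimal right ideal $R$, then $e+x=x$ for all $x\in R$ (because $R=e+T$).
\end{itemize}

For $A\subseteq\mathbb N$ the set $\overline A$ is clopen and is the closure of $A$; these sets form a basis of the topology, and disjoint $A,B\subseteq\mathbb N$ have disjoint closures. Since $\rho_p$ is continuous and $\overline A$ is compact, $\overline A+p=\rho_p[\overline A]$ is the closure of $A+p$. In particular $\beta\mathbb N+p$ is the closure of $\mathbb N+p$.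

The set $\mathbb N^*$ is a two-sided ideal: if $\{k\}\in q+p$, then for $q$-most $x$ we have $x<k$ and $\{k-x\}\in p$, so both $p$ and $q$ are principal. Hence $K\subseteq\mathbb N^*$.

For $k\in\mathbb N$, reduction modulo $k$ extends to a continuous map $\theta_k\colon\beta\mathbb N\to\mathbb Z/k$; here $\theta_k(r)$ is the residue class that belongs to $r$. It is a homomorphism: if $x\equiv i$ for $q$-most $x$ and $y\equiv j$ for $p$-most $y$, then $q+p$ contains the class of $i+j$. In particular $\theta_k$ maps idempotents to $0$.

\subsection{Translations by integers}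

Let $f\in\mathbb N$. The map $x\mapsto f+x$ is injective on $\beta\mathbb N$, because $X\in x$ if and only if $f+X\in f+x$. If $r\in\mathbb N^*$, then $f+\mathbb N$ is cofinite and hence belongs to $r$, so
\[
-f+r=\{X\subseteq\mathbb N:f+X\in r\}
\]
is an element of $\mathbb N^*$, and $f+(-f+r)=r$.

\begin{lemma}\label{translate}
If $f\in\mathbb N$ and $r\in K$, then $-f+r\in K$. Consequently, for $s\in\beta\mathbb N$, $f+s\in K$ implies $s\in K$.
\end{lemma}

\begin{proof}
Let $u$ be an idempotent in the minimal right ideal of $\beta\mathbb N$ containing $r$. Then $u\in K\subseteq\mathbb N^*$ and $u+r=r$, so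
\[
f+\bigl((-f+u)+r\bigr)=u+r=r=f+(-f+r).
\]
By injectivity $-f+r=(-f+u)+r$, which is in $K$ because $r$ is. If $f+s\in K$, then $-f+(f+s)=s$, again by injectivity.
\end{proof}

\subsection{Sparse sets}

Call $B\subseteq\mathbb N$ \emph{sparse} if
\[
2^{-m}\max\{|B\cap I|:I\text{ an interval},\ |I|=2^m\}\longrightarrow0\qquad(m\to\infty),
\]
that is, if $B$ has upper Banach density $0$.

\begin{lemma}\label{sparse}
If $B$ is sparse, then $\overline B\cap\overline K=\emptyset$.
\end{lemma}

\begin{proof}
Since $\overline B$ is open, it suffices to show $\overline B\cap K=\emptyset$. Suppose $B\in r\in K$, and let $L=\beta\mathbb N+r$, the minimal left ideal containing $r$. For every $s\in L$ we have $r\in L=\beta\mathbb N+s$, which is the closure of $\mathbb N+s$. As $\overline B$ is a neighborhood of $r$, some $n\in\mathbb N$ satisfies $n+s\in\overline B$. So the sets $\{s\in L:n+s\in\overline B\}$, which are open in $L$, cover $L$. By compactness those with $n$ in a finite set $F$ already cover it.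

For $y\in\mathbb N$ we have $y+r\in L$, so there is $n_y\in F$ with $B\in n_y+y+r$, that is, $-(n_y+y)+B\in r$. Given $m$, the intersection of these members of $r$ over $1\le y\le2^m$ is nonempty; let $z$ be in it. Then $z+y+n_y\in B$ for $1\le y\le2^m$. Some $n\in F$ equals $n_y$ for at least $2^m/|F|$ of these $y$, so the interval $z+n+[1,2^m]$ contains at least $2^m/|F|$ elements of $B$. This holds for every $m$, so $B$ is not sparse.
\end{proof}

\subsection{Binary digits}

Let $\omega=\{0,1,2,\dots\}$. For $x\in\mathbb N$ let $\operatorname{supp}x\subset\omega$ be the set of positions of the digit $1$ in the binary expansion of $x$, and $\operatorname{supp}0=\emptyset$. The \emph{top digit} of $x\in\mathbb N$ is the position $\max\operatorname{supp}x$. We write $x\ll y$ if $x=0$, or $y=0$, or $\max\operatorname{supp}x<\min\operatorname{supp}y$. If $\operatorname{supp}x\cap\operatorname{supp}y=\emptyset$, no carries occur in $x+y$ and $\operatorname{supp}(x+y)=\operatorname{supp}x\cup\operatorname{supp}y$.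

An \emph{aligned window} of length $2^m$ is a set $[t,t+2^m)$ of integers with $t\ge0$ a multiple of $2^m$: the digits at positions $\ge m$ are prescribed, the others free. If $t>0$, all its elements have the same top digit as $t$. The part in $\omega$ of any interval of length at most $2^m$ is covered by two aligned windows of length $2^m$.

\section{Ultrafilters absorbed by $p$}

\subsection{From absorbed ultrafilters to a sum in $K$}

\begin{lemma}\label{cover}
Let $p\in\beta\mathbb N$ and $A\subseteq\mathbb N$, and suppose that for each $n\in\mathbb N$ there is $c_n\in\beta\mathbb N$ with $c_n+p=p$ and $A\in n+c_n$. Then $\overline A+p=\beta\mathbb N+p$. If moreover $A$ is sparse and $p\in\mathbb N^*\setminus\overline K$, then there is $q\in\overline A$ with $q\in\mathbb N^*\setminus\overline K$ and $q+p\in K$.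
\end{lemma}

\begin{proof}
For each $n$ we have $n+c_n\in\overline A$ and $(n+c_n)+p=n+(c_n+p)=n+p$. So the closed set $\overline A+p$ contains $\mathbb N+p$, hence its closure $\beta\mathbb N+p$. The other inclusion is trivial.

Now pick $r\in K$. Then $r+p\in K$, and by the first part $r+p=q+p$ for some $q\in\overline A$. If $A$ is sparse, $q\notin\overline K$ by Lemma~\ref{sparse}. If $q$ were an integer, Lemma~\ref{translate} would give $p\in K$, contrary to the choice of $p$.
\end{proof}

How thin can such an $A$ be? Suppose that the $c_n$ take only $k$ different values. Among the integers $1,\dots,\ell$ at least $\ell/k$ share the same value $c$. For these $n$ all sets $-n+A$ belong to $c$, so they have a common element $t$, and $t+n\in A$ for all of them. Hence $A$ contains at least $\ell/k$ elements of $t+[1,\ell]$, for every $\ell$, and $A$ is not sparse. We therefore need infinitely many different ultrafilters absorbed by one $p\notin\overline K$.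

\subsection{A thin compact semigroup}

Fact (v) says that the idempotents of one minimal right ideal all absorb each other. The minimal right ideals of $\beta\mathbb N$ itself are of no use, since they lie in $K$. So we pass to a compact subsemigroup $T$ of $\beta\mathbb N$ that stays away from $\overline K$, and use the smallest ideal of $T$.

Let $D\subseteq\omega$ be infinite, and put
\[
d(m)=|D\cap[0,m)|,\qquad O=\{x\in\mathbb N:\operatorname{supp}x\subseteq D\},\qquad T=\bigcap_{m\in\omega}\overline{O\cap2^m\mathbb N}.
\]
Here and in Sections~\ref{secA} and~\ref{secstrong} we assume that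
\begin{equation}\label{half}
d(m)\le m/2\quad\text{for all }m\in\omega;
\end{equation}
for instance $D$ may be the set of odd numbers. An aligned window of length $2^m$ contains at most $2^{d(m)}$ elements of $O$, since only the digits at positions in $D\cap[0,m)$ are free. Therefore
\begin{equation}\label{Ocount}
|O\cap I|\le2\cdot2^{d(m)}\quad\text{for every interval $I$ with }|I|\le2^m,
\end{equation}
and by \eqref{half} the set $O$ is sparse.

\begin{lemma}\label{T}
$T$ is a nonempty closed subsemigroup of $\beta\mathbb N$ contained in $\mathbb N^*\setminus\overline K$.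
\end{lemma}

\begin{proof}
The sets $O\cap2^m\mathbb N$ are nonempty and decreasing, so $T$ is nonempty by compactness. No positive integer is divisible by all powers of $2$, so $T\subseteq\mathbb N^*$; and $T\subseteq\overline O$ misses $\overline K$ by Lemma~\ref{sparse}. Let $r,s\in T$ and $m\in\omega$. If $x\in O\cap2^m\mathbb N$ and $M>\max\operatorname{supp}x$, $M\ge m$, then $x+y\in O\cap2^m\mathbb N$ for every $y\in O\cap2^M\mathbb N$, because the supports of $x$ and $y$ are disjoint. Since $O\cap2^M\mathbb N\in s$ and $O\cap2^m\mathbb N\in r$, it follows that $O\cap2^m\mathbb N\in r+s$.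
\end{proof}

For each $D$ under consideration we fix an idempotent $p\in K(T)$, and let $R=p+T$ be the minimal right ideal of $T$ that contains it. By (v), $p$ absorbs every idempotent of $R$. To get many such idempotents, and to tell them apart, we use the group $R\cap L$ for different minimal left ideals $L$ of $T$. In a sum $s+u$ of elements of $T$ the second summand contributes the digits at the far end, so by prescribing $u$ we prescribe the top digit.

\begin{lemma}\label{topdigit}
For every infinite $E\subseteq D$ there is an idempotent $c\in T$ with
\[
c+p=p\qquad\text{and}\qquad\{v\in O:2^j\mid v,\ \max\operatorname{supp}v\in E\}\in c\quad\text{for all }j\in\omega.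
\]
\end{lemma}

\begin{proof}
Let $u$ be a nonprincipal ultrafilter containing $\{2^\kappa:\kappa\in E\}$. For each $m$ all but finitely many of these powers lie in $O\cap2^m\mathbb N$, so $u\in T$. Since $p\in K(T)$, $T+p$ is a minimal left ideal of $T$, and by (iii) so is $L=T+p+u$. Let $c$ be the identity of the group $R\cap L$. As $p\in R$, we have $c+p=p$ by (v).

Write $c=s+u$ with $s\in T$. Let $x\in O$. For all $\kappa\in E$ with $\kappa>\max\operatorname{supp}x$ we have $x+2^\kappa\in O$, with top digit $\kappa\in E$; and $u$ contains the set of these $2^\kappa$, being nonprincipal. Since $O\in s$, the set of $v\in O$ with top digit in $E$ belongs to $s+u=c$. Finally $2^j\mathbb N\in c$ because $c\in T$.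
\end{proof}

\section{A sparse set with full image}\label{secA}

\subsection{One class and two classes of top digits}

In this subsection let $D$ be the set of odd numbers.

\emph{One class.} Take one $c$ from Lemma~\ref{topdigit} with $E=D$, and use the members $O\cap2^n\mathbb N$ of $c$. The set $\bigcup_n\bigl(n+(O\cap2^n\mathbb N)\bigr)$ satisfies the hypothesis of the first part of Lemma~\ref{cover}, but it is far from sparse: for every odd $\kappa$ it contains all of $2^\kappa+1,2^\kappa+2,\dots,2^\kappa+\kappa$.

\emph{Two classes.} Now split $D$ into $E_1=\{1,5,9,\dots\}$ and $E_2=\{3,7,11,\dots\}$, and let $c_1,c_2$ be given by Lemma~\ref{topdigit} for $E_1$ and $E_2$. Use $c_1$ for odd $n$ and $c_2$ for even $n$: let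
\[
A'=\bigcup_{n}(n+V'_n),\qquad V'_n=\{v\in O:2^n\mid v,\ \max\operatorname{supp}v\in E_1\ (n\text{ odd}),\ E_2\ (n\text{ even})\}.
\]
The first part of Lemma~\ref{cover} applies just as before. But look at an element $n+v$ of $A'$. Since $n<2^n$ and $2^n\mid v$, there are no carries; so $n+v$ has the same top digit as $v$ and, $v$ being even, the same parity as $n$. Hence all elements of $A'$ with top digit in $E_1$ are odd, and all those with top digit in $E_2$ are even. For instance, in $[2^9,2^{10})$ the set $A'$ contains $2^9+1,\,2^9+3,\dots,2^9+9$ and others, but no even number; in $[2^{11},2^{12})$ it contains $2^{11}+2,\,2^{11}+4,\dots,2^{11}+10$ and others, but no odd number. An aligned window $[t,t+2^m)$ with $t>0$ has only one top digit, so for $m\ge1$ at most half of its elements belong to $A'$. The density has been halved while $\overline{A'}+p$ is still all of $\beta\mathbb N+p$.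

The limit of this procedure is to give every $n$ its own class of top digits.

\subsection{Infinitely many classes}\label{setup}

Let $D$ again be any infinite set with \eqref{half}. Partition $D=\bigsqcup_{n\in\mathbb N}E_n$ into infinite sets, and for $\kappa\in D$ let $\nu(\kappa)$ be the $n$ with $\kappa\in E_n$. Since $d$ is unbounded, we can choose $h\colon\mathbb N\to\mathbb N$ with
\begin{equation}\label{h}
h(n)\ge n,\qquad 2^{d(h(n))}\ge n\qquad(n\in\mathbb N).
\end{equation}
Put
\[
V_n=\{v\in O:2^{h(n)}\mid v,\ \max\operatorname{supp}v\in E_n\},\qquad A=\bigcup_{n\in\mathbb N}(n+V_n).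
\]
The first inequality in \eqref{h} prevents carries; the second will be needed only in Section~\ref{secstrong}. Indeed, let $a=n+v$ with $v\in V_n$. As $n<2^n$,
\begin{equation}\label{nocarry}
\operatorname{supp}n\subseteq[0,n),\quad\operatorname{supp}v\subseteq[h(n),\infty),\quad\operatorname{supp}a=\operatorname{supp}n\sqcup\operatorname{supp}v,\quad\nu(\max\operatorname{supp}a)=n.
\end{equation}
\emph{So the top digit of an element of $A$ determines $n$.} We shall also use that, since $d(\kappa)$ runs through $0,1,\dots,d(m)-1$ as $\kappa$ runs through $D\cap[0,m)$,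
\begin{equation}\label{geom}
\sum_{\kappa\in D\cap[0,m)}2^{d(\kappa)}=2^{d(m)}-1.
\end{equation}

\begin{lemma}\label{Asparse}
For $m\in\omega$, an interval of length $2^m$ contains at most $4\cdot2^{d(m)}$ elements of $A$. In particular $A$ is sparse.
\end{lemma}

\begin{proof}
It suffices to bound $|A\cap[t,t+2^m)|$ by $2\cdot2^{d(m)}$ for every $t\ge0$ divisible by $2^m$.

If $t>0$, all elements of the window have the same top digit. So by \eqref{nocarry} all elements of $A$ in the window lie in $n+V_n\subseteq n+O$ for a single $n$. Their number is at most $|O\cap[t-n,t-n+2^m)|$, and \eqref{Ocount} gives the bound.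

If $t=0$, sort the elements of $A$ below $2^m$ by their top digit $\kappa\in D\cap[0,m)$. Those with top digit $\kappa$ have the form $\nu(\kappa)+v$ with $v\in O$ of top digit $\kappa$, and there are $2^{d(\kappa)}$ elements $v$ of $O$ with this top digit. By \eqref{geom} the total is less than $2^{d(m)}$.

The last statement follows from $4\cdot2^{d(m)}\le4\cdot2^{m/2}$.
\end{proof}

\begin{lemma}\label{full}
For every $n\in\mathbb N$ there is $c_n\in T$ with $c_n+p=p$ and $A\in n+c_n$. Consequently $\overline A+p=\beta\mathbb N+p$.
\end{lemma}

\begin{proof}
Let $c_n$ be the idempotent that Lemma~\ref{topdigit} gives for $E=E_n$. Then $c_n+p=p$ and $V_n\in c_n$, so $n+V_n\in n+c_n$ and $A\in n+c_n$. The second statement follows from Lemma~\ref{cover}.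
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}]
We have $p\in\mathbb N^*\setminus\overline K$ by Lemma~\ref{T}, and $A$ is sparse by Lemma~\ref{Asparse}. By Lemma~\ref{full} the hypothesis of Lemma~\ref{cover} holds, and that lemma yields $q\in\mathbb N^*\setminus\overline K$ with $q+p\in K$.
\end{proof}

Since $K\subseteq\overline K$, this answers both (a) and (b) affirmatively.

\section{Idempotent and arbitrarily thin examples}\label{secstrong}

We now prove Theorem~\ref{strong}. The ultrafilter $p$ is already idempotent. To make $q$ idempotent we look for it in a compact semigroup, and for this $A$ must be enlarged to the set of sums $a_1+\dots+a_k$ with $a_1\ll\dots\ll a_k$. To control $x=p+q$ as well, we must allow an element of $O$ in front. The difficulty is to keep the enlarged set thin: the top digit now determines only the integer $n$ in the last summand $a_k=n+v$, and the sum of the earlier terms is arbitrary. But that sum lies below the lowest digit of $n$, so it takes at most $n$ values; and by the second inequality in \eqref{h} the loss of the factor $n$ is made up by the digits in $D\cap[0,h(n))$, which $v$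 is not allowed to use.

\subsection{The set $W$}

Given $g$, choose $D=\{k_0<k_1<\cdots\}$ with
\[
k_0\ge1,\qquad k_{i+1}\ge k_i+2\quad(i\ge0),\qquad g(2^{k_{i-1}})\ge8\cdot2^i\quad(i\ge1),
\]
which is possible as $g$ is unbounded and nondecreasing. If $d(m)=i\ge1$, then $k_{i-1}\le m-1$. As $k_{i-1}\ge2i-1$, this gives $d(m)=i\le m/2$, so \eqref{half} holds. It also gives $g(2^{m-1})\ge g(2^{k_{i-1}})\ge8\cdot2^{d(m)}$. Including the case $d(m)=0$, we have
\begin{equation}\label{g}
8\cdot2^{d(m)}\le\max\bigl(8,g(2^{m-1})\bigr)\qquad(m\ge1).
\end{equation}
Take $T$, $p$, $E_n$, $\nu$, $h$, $V_n$, $A$ as before, for this $D$.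

Let $W_0$ be the set of all sums $o+a_1+\dots+a_k$ with $k\ge0$, $o\in O\cup\{0\}$, $a_i\in A$ and $o\ll a_1\ll\dots\ll a_k$, and let $W=W_0\setminus\{0\}$. For $n\in\mathbb N$ let $\mu(n)=\min\operatorname{supp}n$, so that $2^{\mu(n)}\le n$ and $\mu(n)<n$.

Every $x\in W$ has its top digit $\kappa$ in $D$. If $x\in W\setminus O$, then $k\ge1$, and splitting off $a_k=n+v$ we obtain, with $n=\nu(\kappa)$,
\begin{equation}\label{peel}
x=y+n+v,\qquad v\in V_n,\quad\max\operatorname{supp}v=\kappa,\quad y\in W_0,\quad y<2^{\mu(n)}.
\end{equation}
Indeed $y=o+a_1+\dots+a_{k-1}\ll a_k$, and $\min\operatorname{supp}a_k=\mu(n)$ by \eqref{nocarry}. See Figure~\ref{fig}. Note that $\kappa\ge h(n)$.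

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw[fill=gray!15] (0,0) rectangle (2,0.6);
\draw[fill=gray!40] (2,0) rectangle (4.2,0.6);
\draw (4.2,0) rectangle (6.2,0.6);
\draw[fill=gray!15] (6.2,0) rectangle (10.5,0.6);
\node at (1,0.3) {$y$};
\node at (3.1,0.3) {$n$};
\node at (5.2,0.3) {zeros};
\node at (8.35,0.3) {$v$ (digits in $D$)};
\node[below] at (0,0) {$0$};
\node[below] at (2,0) {$\mu(n)$};
\node[below] at (4.2,0) {$n$};
\node[below] at (6.2,0) {$h(n)$};
\node[below] at (10.3,0) {$\kappa$};
\end{tikzpicture}
\caption{Binary digits of an element $x=y+n+v$ of $W\setminus O$, with position $0$ on the left. The three summands occupy disjoint blocks of positions. The top digit $\kappa$ determines the integer $n$, and $y$ is an arbitrary element of $W_0$ below $2^{\mu(n)}$. If $h(n)=n$, the block of zeros is empty.}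
\label{fig}
\end{figure}

\subsection{Counting}

\emph{Near $0$.} For $m\in\omega$ let $F(m)=|W_0\cap[0,2^m)|$; trivially $F(m)\le2^m$. We show
\begin{equation}\label{F}
F(m)\le2\cdot2^{d(m)}.
\end{equation}
The set $O\cup\{0\}$ contributes $2^{d(m)}$ elements. Consider the others with a given top digit $\kappa\in D\cap[0,m)$, and let $n=\nu(\kappa)$. In \eqref{peel} there are at most $F(\mu(n))\le2^{\mu(n)}\le n$ choices of $y$. If $\kappa<h(n)$, there is no $v$; if $\kappa\ge h(n)$, then $v$ has top digit $\kappa$ and its other digits lie in $D\cap[h(n),\kappa)$, so there are at most $2^{d(\kappa)-d(h(n))}$ choices. By \eqref{h} the product is at most $2^{d(\kappa)}$, and \eqref{F} follows from \eqref{geom}.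

\medskip
\emph{In aligned windows.} Fix $m\in\omega$. For $t\ge0$ divisible by $2^m$, an element $t+w$ of $W_0$ with $0\le w<2^m$ either has $w\in W_0$, which allows at most $F(m)$ values of $w$, or has $w$ in
\[
G(t)=\{w\in[0,2^m):t+w\in W_0,\ w\notin W_0\}.
\]
We claim that $|G(t)|\le2\cdot2^{d(m)}$, and prove it by induction on $t$. Clearly $G(0)=\emptyset$. Let $t>0$; we may assume $G(t)\ne\emptyset$. Let $\kappa=\max\operatorname{supp}t\ge m$, which is the top digit of every $x=t+w$ in the window. Since $G(t)\ne\emptyset$, some element of $W$ has top digit $\kappa$, so $\kappa\in D$. Let $n=\nu(\kappa)$ and $\mu=\mu(n)$; these depend only on $t$. Let $w\in G(t)$ and $x=t+w$. If $x$ were in $O$, then $w$ would be in $O\cup\{0\}\subseteq W_0$, a contradiction. So $x\in W\setminus O$ and \eqref{peel} applies; in particular $\kappa\ge h(n)\ge n>\mu$.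

\emph{Case $\mu\ge m$: the window only fixes digits above a part of the block of $y$.} The digits of $x$ at positions $\ge\mu$ form $n+v$, and the remaining part is $y=t'+w$, where $t'$ consists of the digits of $t$ at positions below $\mu$. Then $2^m\mid t'$, and $t'<t$ because $t'$ lacks the digit $\kappa>\mu$. Since $t'+w=y\in W_0$ and $w\notin W_0$, we have $w\in G(t')$. As $t'$ depends only on $t$, this shows $G(t)\subseteq G(t')$, and the induction hypothesis applies.

\emph{Case $\mu<m$: all digits of $y$ are among the free digits of the window.} There are at most $F(\mu)$ choices of $y$. The digits of $v$ at positions $\ge m$ are determined by $t$ and $n$, since the summands $y,n,v$ have disjoint supports and $y$ has no digits there. The digits of $v$ below $m$ lie in $D\cap[h(n),m)$. If $m\ge h(n)$, then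
\[
|G(t)|\le F(\mu)\,2^{d(m)-d(h(n))}\le n\,2^{-d(h(n))}\,2^{d(m)}\le2^{d(m)}.
\]
If $m<h(n)$, then $v$ has no digits below $m$, so $|G(t)|\le F(\mu)\le F(m)\le2\cdot2^{d(m)}$ by \eqref{F}. This proves the claim.

\medskip
\emph{In intervals.} Hence $|W\cap[t,t+2^m)|\le F(m)+|G(t)|\le4\cdot2^{d(m)}$, and an interval of length at most $2^m$ contains at most $8\cdot2^{d(m)}$ elements of $W$. If $2^{m-1}<|I|\le2^m$ with $m\ge1$, then \eqref{g} gives
\[
|W\cap I|\le\max\bigl(8,g(2^{m-1})\bigr)\le\max\bigl(8,g(|I|)\bigr),
\]
and for $|I|=1$ the bound is trivial. By \eqref{half}, $8\cdot2^{d(m)-m}\to0$, so $W$ is sparse and $\overline W\cap\overline K=\emptyset$ by Lemma~\ref{sparse}. Since $O\in p$ and $O\subseteq W$, we have $W\in p$.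

\subsection{The idempotent $q$ and the element $p+q$}

Let
\[
A_\infty=\{a_1+\dots+a_k:k\ge1,\ a_i\in A,\ a_1\ll\dots\ll a_k\}\subseteq W,\qquad Q=\bigcap_{m\in\omega}\overline{A_\infty\cap2^m\mathbb N}.
\]
The set $Q$ is closed, and it is closed under addition for the same reason as $T$: if $a\in A_\infty\cap2^m\mathbb N$ and $M>\max\operatorname{supp}a$, $M\ge m$, then $a+b\in A_\infty\cap2^m\mathbb N$ for all $b\in A_\infty\cap2^M\mathbb N$. That $Q$ is nonempty will come out below.

We look for an idempotent in $Q$ that $\rho_p$ sends into $K$. Let $r\in K$ be idempotent. Then $r+p\in K$, so $L'=\beta\mathbb N+r+p$ is a minimal left ideal, and $r+p=r+(r+p)\in L'$. Put $J=\rho_p^{-1}[L']$. This contains $r$; it is closed, because $L'$ is closed; and it is a left ideal of $\beta\mathbb N$: if $z+p\in L'$, then $(z'+z)+p=z'+(z+p)\in L'$.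

By Lemma~\ref{full} there is $q_0\in\overline A$ with $q_0+p=r+p\in L'$, so $q_0\in J$. Moreover $q_0\in Q$. Indeed, let $m\in\omega$ and consider the homomorphism $\theta=\theta_{2^m}$. It maps the idempotents $r$ and $p$ to $0$, so $\theta(q_0)=\theta(q_0+p)=\theta(r+p)=0$, which means $2^m\mathbb N\in q_0$. As $A\in q_0$ and $A\subseteq A_\infty$, we get $A_\infty\cap2^m\mathbb N\in q_0$.

So $Q\cap J$ is a nonempty closed subsemigroup of $\beta\mathbb N$ and contains an idempotent $q$. Then $q+p\in L'\subseteq K$, and $A_\infty\in q$ gives $W\in q$.

Finally let $x=p+q$. If $o\in O$ and $M>\max\operatorname{supp}o$, then $o+a\in W$ for every $a$ in the member $A_\infty\cap2^M\mathbb N$ of $q$. Since $O\in p$, this gives $W\in p+q=x$. And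
\[
x+x=p+(q+p)+q\in K.
\]
This completes the proof of Theorem~\ref{strong}.\hfill$\square$

\section{When $p$ absorbs only finitely many ultrafilters}

We turn to Theorem~\ref{positive}; from here on $p$ is again an arbitrary element of $\beta\mathbb N$. Suppose $q\notin K$ and $q+p\in K$. We shall see that every minimal left ideal contained in $\beta\mathbb N+q$ contains a point $x$ with $x+p=q+p$. The contradiction then comes from two statements: if $C_p$ is finite, the fibers of $\rho_p$ are small (Lemma~\ref{fibers}); and $\beta\mathbb N+q$ contains infinitely many minimal left ideals (Lemma~\ref{many}). Both rest on the following description of the points whose image under $\rho_p$ is that of an integer.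

\begin{lemma}\label{integer}
Let $p,s\in\beta\mathbb N$ and $a\in\mathbb N$. If $a+p=s+p$, then $s=a$ or $s=a+c$ for some $c\in C_p$.
\end{lemma}

\begin{proof}
If $p\in\mathbb N$, then $x\mapsto x+p=p+x$ is injective, so $s=a$. Let $p\in\mathbb N^*$. If $s\in\mathbb N$, applying the homomorphism $\theta_k$ with $k>|a-s|$ gives $a\equiv s\pmod k$, so $s=a$. If $s\in\mathbb N^*$, let $c=-a+s\in\mathbb N^*$. Then $s=a+c$ and $a+p=a+(c+p)$, so $p=c+p$ by injectivity of $x\mapsto a+x$.
\end{proof}

To pass from integers to arbitrary ultrafilters we use a standard separation property of $\beta\mathbb N$.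

\begin{lemma}\label{separate}
Let $X,Y\subseteq\beta\mathbb N$ be countable with $X\cap\overline Y=\emptyset=\overline X\cap Y$. Then $\overline X\cap\overline Y=\emptyset$.
\end{lemma}

\begin{proof}
We may assume both sets are nonempty. Enumerate $X=\{x_n:n\in\mathbb N\}$ and $Y=\{y_n:n\in\mathbb N\}$, possibly with repetitions. Choose clopen sets $U_n\ni x_n$ missing $\overline Y$ and $U'_n\ni y_n$ missing $\overline X$. The sets
\[
U=\bigcup_n\Bigl(U_n\setminus\bigcup_{i\le n}U'_i\Bigr)\supseteq X,\qquad U'=\bigcup_n\Bigl(U'_n\setminus\bigcup_{i\le n}U_i\Bigr)\supseteq Y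
\]
are open. They are disjoint: a point in the $n$th piece of $U$ and the $m$th piece of $U'$ would be in $U_n$ but not in $U_i$ for $i\le m$, and in $U'_m$ but not in $U'_i$ for $i\le n$; the former is impossible if $n\le m$, the latter if $m\le n$. As $\mathbb N$ is dense, $\overline U=\overline{U\cap\mathbb N}$ and $\overline{U'}=\overline{U'\cap\mathbb N}$, and these are closures of disjoint subsets of $\mathbb N$, hence disjoint.
\end{proof}

\begin{lemma}\label{fibers}
Let $p,q,r\in\beta\mathbb N$. Suppose $C_p$ is finite and $q+p=r+p$. Then $q=r$, or $r\in q+C_p$, or $q\in r+C_p$.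
\end{lemma}

\begin{proof}
Suppose none of these holds. Since $q+C_p$ and $r+C_p$ are finite, we can choose disjoint sets $G\in q$ and $H\in r$ such that $H\notin q+c$ and $G\notin r+c$ for all $c\in C_p$. Let
\[
G_0=\{a\in G:H\notin a+c\text{ for all }c\in C_p\},\qquad H_0=\{b\in H:G\notin b+c\text{ for all }c\in C_p\}.
\]
Then $G_0\in q$: otherwise $G\setminus G_0\in q$, and since this set is the union of the finitely many sets $\{a\in G:H\in a+c\}$ with $c\in C_p$, one of them belongs to $q$. For this $c$ we get $H\in q+c$, a contradiction. Exchanging the roles of $q,G$ and $r,H$ we get $H_0\in r$.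

Now $q+p=r+p$ lies in the closures of both $G_0+p$ and $H_0+p$. By Lemma~\ref{separate} one of these countable sets meets the closure of the other; as the situation is symmetric, we may assume that $a+p\in\overline{H_0+p}=\overline{H_0}+p$ for some $a\in G_0$. So $a+p=s+p$ with $H_0\in s$. As $a\notin H$, we have $s\ne a$. By Lemma~\ref{integer}, $s=a+c$ with $c\in C_p$. Hence $H\in a+c$, contrary to $a\in G_0$.
\end{proof}

\begin{lemma}\label{many}
If $q\in\beta\mathbb N\setminus K$, then $\beta\mathbb N+q$ contains infinitely many minimal left ideals of $\beta\mathbb N$.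
\end{lemma}

The hypothesis is necessary: for $q\in K$ the set $\beta\mathbb N+q$ is itself a minimal left ideal.

\begin{proof}
Suppose that $\beta\mathbb N+q$ contains exactly $k$ minimal left ideals, $1\le k<\infty$, and let $M$ be their union, a closed subset of $K$. For every minimal left ideal $L$ of $\beta\mathbb N$, $L+q$ is a minimal left ideal contained in $\beta\mathbb N+q$; hence $K+q\subseteq M$. Since $q\notin K$, we have $q\notin M$, so there is $B\in q$ with $\overline B\cap M=\emptyset$. Let
\[
Z=\{n\in\mathbb N:B\in n+q\},\qquad\text{so that}\qquad\overline Z=\{z\in\beta\mathbb N:B\in z+q\}.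
\]
Then $\overline Z\cap K=\emptyset$, because $K+q\subseteq M$; and $Z\in c$ for every $c\in C_q$, because $c+q=q\ni B$. So $Z$ belongs to no element of $K$. On the other hand, if $d\in\mathbb N$, then every $s\ne d$ with $s+q=d+q$ contains $d+Z$, by Lemma~\ref{integer}. We use this to find $k+1$ sets whose closures have disjoint images under $\rho_q$.

\emph{Translates of $Z$ belong to no element of $K$ either.} If $f\in\mathbb N$ and $r\in K$, then $f+Z\notin r$. Otherwise $Z\in-f+r$, and $-f+r\in K$ by Lemma~\ref{translate}, contradicting $\overline Z\cap K=\emptyset$.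

\emph{Choice of intervals.} Let $F\subset\mathbb N$ be finite and $Y=\mathbb N\setminus(F+Z)$. By the previous step $Y\in r$ for all $r\in K$. Fix $r\in K$. For each $y\in\mathbb N$ we have $y+r\in K$, so $-y+Y\in r$. Therefore $\bigcap_{y=1}^{\ell}(-y+Y)$ belongs to $r$ and is infinite, for every $\ell$; that is, $Y$ contains intervals of length $\ell$ arbitrarily far out. So we can choose successively intervals $I_1<I_2<\cdots$ in $\mathbb N$, each to the right of the preceding ones, with
\[
|I_j|=j,\qquad I_{j+1}\cap\bigl((I_1\cup\dots\cup I_j)+Z\bigr)=\emptyset.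
\]
For $0\le i\le k$ let $S_i=\bigcup\{I_j:j\equiv i\ (\mathrm{mod}\ k+1)\}$.

\emph{The sets $\overline{S_i}+q$ are pairwise disjoint.} Let $i\ne i'$ and $d\in S_i$, say $d\in I_j$. Suppose that $d+q\in\overline{S_{i'}}+q$, say $d+q=s+q$ with $S_{i'}\in s$. Since $d\notin S_{i'}$, we have $s\ne d$, and Lemma~\ref{integer} gives $s=d+c$ with $c\in C_q$. Then $d+Z\in s$. But $d+Z$ meets no $I_{j'}$ with $j'>j$, so $(d+Z)\cap S_{i'}\subseteq I_1\cup\dots\cup I_j$ is finite and cannot belong to $s=d+c\in\mathbb N^*$, a contradiction. So $S_i+q$ does not meet $\overline{S_{i'}}+q=\overline{S_{i'}+q}$. The same holds with $i$ and $i'$ exchanged, and Lemma~\ref{separate} shows that $\overline{S_i}+q$ and $\overline{S_{i'}}+q$ are disjoint.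

\emph{Each $\overline{S_i}$ contains a minimal left ideal.} Since $S_i$ contains arbitrarily long intervals arbitrarily far out, the sets $-y+S_i$ $(y\in\mathbb N)$ have the finite intersection property. Choose $s\in\bigcap_{y\in\mathbb N}\overline{-y+S_i}$. Then $y+s\in\overline{S_i}$ for all $y\in\mathbb N$, so $\beta\mathbb N+s\subseteq\overline{S_i}$, and this left ideal contains a minimal left ideal $L_i$.

The sets $L_i+q$ $(0\le i\le k)$ are $k+1$ pairwise disjoint minimal left ideals contained in $\beta\mathbb N+q$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{positive}]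
Suppose $q\notin K$ and $q+p\in K$. Let $R$ be the minimal right ideal of $\beta\mathbb N$ that contains $q+p$.

Let $N$ be a minimal left ideal contained in $\beta\mathbb N+q$. Then $\rho_q^{-1}[N]$ is nonempty and a left ideal, so it contains a minimal left ideal $L$. Since $L+q\subseteq N$ is a left ideal, $L+q=N$. Let $u$ be the identity of the group $R\cap L$ and put $x_N=u+q\in L+q=N\subseteq K$. By (v), $u$ acts as a left identity on $R\ni q+p$, so
\[
x_N+p=u+(q+p)=q+p.
\]
By Lemma~\ref{many} there are infinitely many such $N$; they are pairwise disjoint, so the $x_N$ are distinct. For each $N$, Lemma~\ref{fibers} says that $q=x_N$, or $q\in x_N+C_p$, or $x_N\in q+C_p$. As $x_N\in K$, the first two would give $q\in K$. So infinitely many distinct points $x_N$ lie in the finite set $q+C_p$, a contradiction.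
\end{proof}

\begin{remark}
Finiteness of $C_p$ is used in Lemma~\ref{fibers}, both to choose $G$ and $H$ and to ensure that finitely many conditions hold for $q$-most $a$ at once, and again in the last line of the proof of Theorem~\ref{positive}. By Theorem~\ref{main} it cannot simply be dropped.
\end{remark}

\begin{thebibliography}{9}
\bibitem{HS} Neil Hindman and Dona Strauss, \emph{Algebra in the Stone-\v{C}ech Compactification},
\url{http://people.dm.unipi.it/dinasso/ULTRABIBLIO/Hindman_Strauss%20-%20Algebra%20in%20the%20Stone-Cech%20compactification%20(2012%20-%202nd%20ed).pdf}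
\end{thebibliography}

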